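\title{Bounded variation on sets of positive $1/2$-dimensional Hausdorff measure}

\begin{abstract}
We prove that every Lebesgue measurable function $f:[0,1]\to\mathbb R$ is of bounded variation on some compact set of positive $1/2$-dimensional Hausdorff measure, with an explicit lower bound for the Hausdorff content of that set. The gauge $r^{1/2}$ is exactly optimal: the statement holds for the Hausdorff measure $\mathcal H^\varphi$ if and only if $\liminf_{r\to0}\varphi(r)/\sqrt r>0$. The proof reduces the problem to the choice of about $\sqrt N$ well-spread terms of small total variation from a sequence of $N$ numbers, and rests on an integral inequality that passes from one scale to the next without any loss in the constant.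
\end{abstract}

\section{Introduction}

On how large a set is an arbitrary function of bounded variation? For $A\subset\mathbb R$, $f:A\to\mathbb R$ and $\beta>0$, the \emph{$\beta$-variation} of $f$ on $A$ is
\[
\sup\Big\{\sum_{i=1}^{n-1}|f(x_{i+1})-f(x_i)|^\beta:\ n\in\mathbb N,\ x_1<\dots<x_n,\ x_i\in A\Big\}.
\]
We write $\operatorname{var}(f,A)$ for the $1$-variation and say that $f$ is \emph{of bounded variation} on $A$ if it is finite. If $A=\{a_1<\dots<a_r\}$ is finite, the triangle inequality gives $\operatorname{var}(f,A)=\sum_{i<r}|f(a_{i+1})-f(a_i)|$. A monotone or Lipschitz function on $[0,1]$ is of bounded variation on the whole interval, and every function is of bounded variation on every finite set. For a general function the truth lies between these extremes, and Hausdorff measures are the tool to locate it.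

A \emph{gauge} is a nondecreasing function $\varphi:[0,\infty)\to[0,\infty)$ with $\varphi(0)=0=\lim_{r\to0}\varphi(r)$. For $A\subset\mathbb R$ and $0<\delta\le\infty$ let
\[
\mathcal H^\varphi_\delta(A)=\inf\Big\{\sum_i\varphi(\operatorname{diam}U_i):\ A\subset\bigcup_iU_i,\ \operatorname{diam}U_i\le\delta\Big\},\qquad \mathcal H^\varphi(A)=\sup_{\delta>0}\mathcal H^\varphi_\delta(A),
\]
the infimum being taken over countable covers. For $\varphi(r)=r^s$ we write $\mathcal H^s_\delta$ and $\mathcal H^s$. The quantity $\mathcal H^s_\infty\le\mathcal H^s$ is the \emph{Hausdorff content}, and the Hausdorff dimension of $A$ is $\inf\{s:\mathcal H^s(A)=0\}$. Lebesgue measure is denoted by $\lambda$. A \emph{typical} continuous function has a property if the property holds on a comeager subset of $C[0,1]$, the space of continuous functions on $[0,1]$ with the supremum norm; comeager means containing a countable intersection of dense open sets, and such a set is dense by the Baire category theorem.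

At the level of dimension the answer is known. Every Borel function $f:\mathbb R\to\mathbb R$ is of bounded variation on some compact set of Hausdorff dimension $1/2$. More generally, for every Lebesgue measurable $f:[0,1]\to\mathbb R$ and every $\beta>0$ there is a compact set of dimension $\frac\beta{1+\beta}$ on which $f$ has finite $\beta$-variation, and a typical continuous function has infinite $\beta$-variation on every set of dimension larger than $\frac\beta{1+\beta}$. We do not use these facts. A set of dimension $1/2$ may have $\mathcal H^{1/2}$-measure zero, so they leave the endpoint undecided, and the following question is posed in \cite{iso}.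

\begin{quote}
\emph{Is there, for every Borel function $f:[0,1]\to\mathbb R$, a Borel set $B\subset[0,1]$ with $\mathcal H^{1/2}(B)>0$ such that $f|_B$ is of bounded variation?}
\end{quote}

The answer is yes.

\begin{theorem}\label{thm:answer}
For every Lebesgue measurable $f:[0,1]\to\mathbb R$ there is a compact set $B\subset[0,1]$ with $\mathcal H^{1/2}(B)>0$ such that $f|_B$ is of bounded variation.
\end{theorem}

We prove a quantitative statement. Throughout, $\kappa=1/(3\cdot2^{19})$.

\begin{theorem}\label{thm:main}
Let $C\subset[0,1]$ be compact with $\ell=\lambda(C)>0$, let $f$ be continuous on $C$, and let $\omega=\max_Cf-\min_Cf$. Then there is a compact set $B\subset C$ with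
\[
\operatorname{var}(f,B)\le2\omega\qquad\text{and}\qquad\mathcal H^{1/2}(B)\ge\mathcal H^{1/2}_\infty(B)\ge\kappa\,\ell^{1/2}.
\]
\end{theorem}

The order $\ell^{1/2}$ cannot be improved, since an interval $C$ of length $\ell$ has content at most $\ell^{1/2}$. Recall Lusin's theorem: if $f$ is a measurable real function on a measurable set $E\subset[0,1]$ and $\eta>0$, there is a compact $C\subset E$ with $\lambda(E\setminus C)<\eta$ and $f|_C$ continuous. Theorem~\ref{thm:answer} follows by applying Theorem~\ref{thm:main} to such a set $C$; moreover $B$ can be found inside any prescribed measurable set of positive measure.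

If the variation has to stay within a budget $v$ smaller than the oscillation of $f$, the content that can be guaranteed is of order $\sqrt v$.

\begin{theorem}\label{thm:budget}
\textup{(a)} Let $f$ be measurable on a measurable set $E\subset[0,1]$ with $\lambda(E)=\ell>0$, let $0<\omega=\sup_Ef-\inf_Ef<\infty$, and let $0<v\le\omega$. Then there is a compact $B\subset E$ with $\operatorname{var}(f,B)\le2v$ and $\mathcal H^{1/2}_\infty(B)\ge\frac\kappa2(\ell v/\omega)^{1/2}$.

\textup{(b)} Let $K\in\mathbb N$ and let $f_K:[0,1]\to[0,1]$ be the continuous sawtooth function with slopes $\pm K$ alternating on the $K$ intervals $[\frac iK,\frac{i+1}K]$. If $\operatorname{var}(f_K,A)\le v\le1$, then $\mathcal H^{1/2}_\infty(A)\le4\sqrt v$.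
\end{theorem}

The gauge $r^{1/2}$ is exactly the boundary.

\begin{theorem}\label{thm:gauge}
For a gauge $\varphi$ the following are equivalent.
\begin{enumerate}
\item[\textup{(i)}] For every Borel $f:[0,1]\to\mathbb R$ there is a Borel set $B$ with $\mathcal H^\varphi(B)>0$ and $f|_B$ of bounded variation.
\item[\textup{(ii)}] The same holds for every continuous $f$.
\item[\textup{(iii)}] $\liminf_{r\to0}\varphi(r)/\sqrt r>0$.
\end{enumerate}
If \textup{(iii)} fails, then a typical $f\in C[0,1]$ has infinite variation on every set $A$ with $\mathcal H^\varphi(A)>0$.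
\end{theorem}

\begin{corollary}\label{cor:agree}
For every measurable $f:[0,1]\to\mathbb R$ there is a continuous function $u:[0,1]\to\mathbb R$ of bounded variation with $\mathcal H^{1/2}(\{f=u\})>0$.
\end{corollary}

We make no claim about the analogous endpoint question for $\beta$-variation with $\beta\ne1$.

Section~\ref{sec:saw} explains the exponent $1/2$ by means of sawtooth functions. Section~\ref{sec:discrete} reduces Theorem~\ref{thm:main} to a statement on finite sequences, which is proved in Sections~\ref{sec:price}--\ref{sec:proof}; the core is the inequality of Proposition~\ref{prop:key}. The remaining results are derived in Section~\ref{sec:cons}.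

\section{Sawtooth functions and the exponent $1/2$}\label{sec:saw}

Suppose that $f_K$ has variation at most $v$ on $A$, and ask how many intervals of a small length $r$ the set $A$ can meet. Points of $A$ on different monotone pieces may have the same value and cost nothing. Two points on the same piece at distance $r$ cost $Kr$. So $A$ meets about $K+v/(Kr)$ intervals at most, and at the scale $r=v/K^2$, where the two terms balance, this is a multiple of $\sqrt{v/r}$. A set that is covered by $r^{-1/2}$ intervals of length $r$ looks $1/2$-dimensional at scale $r$. The next lemma makes the count precise, in the generality needed for Theorem~\ref{thm:gauge}.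

\begin{lemma}\label{lem:count}
Partition $[0,1]$ into $K$ consecutive intervals, called pieces, and each piece into consecutive intervals, called cells, all of length $r$ except that the last cell of a piece may be shorter. Let $a>0$ and suppose that $|f(x)-f(x')|\ge a$ whenever $x,x'$ lie in the same piece and $|x-x'|\ge r$. If $\operatorname{var}(f,A)\le V$, then at most $2K+2V/a$ cells meet $A$.
\end{lemma}

\begin{proof}
Let $m_i$ be the number of cells of the $i$-th piece that meet $A$. If $m_i\ge1$, list these cells from left to right and choose a point of $A$ in the first, the third, the fifth, and so on. Two consecutive chosen points are separated by a cell that is not the last of its piece, so their distance is at least $r$. Hence the variation of $f$ on the part of $A$ in this piece is at least $(\lceil m_i/2\rceil-1)a\ge(m_i/2-1)a$. The bound $(m_i/2-1)a$ also holds if $m_i=0$, being negative. Chains of points in successive pieces can be concatenated, so these variations add up to at most $V$, and $V\ge(\frac12\sum_im_i-K)a$.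
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:budget}(b)]
Let $v>0$ and $r=v/K^2$. On each of the $K$ pieces $|f_K(x)-f_K(x')|=K|x-x'|$, so Lemma~\ref{lem:count} applies with $a=Kr$. At most $2K+2v/(Kr)=4K$ cells meet $A$, each of length at most $r$, so $\mathcal H^{1/2}_\infty(A)\le4K\sqrt r=4\sqrt v$. If $v=0$, apply this bound with every $v'\in(0,1]$ and let $v'\to0$.
\end{proof}

For $K=1$ the statement is only the observation that $\operatorname{diam}A\le v$. The point is that the bound does not depend on $K$ while the cover uses cells of length $v/K^2$: the proof gives $\mathcal H^{1/2}_\delta(A)\le4\sqrt v$ with $\delta=v/K^2$, so the obstruction can be placed at an arbitrarily small scale.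

At one scale, then, the sawtooth is exactly critical for $\mathcal H^{1/2}$: it bounds the $1/2$-dimensional sum by a constant, but does not make it small. The natural attempt at a negative answer superposes sawteeth at infinitely many scales, in the hope that each scale costs a fixed fraction of the set and that the losses multiply to measure zero. Theorem~\ref{thm:main}, in which $\kappa$ does not depend on $f$, says that the losses do not multiply, and the whole difficulty of its proof is to run an induction on scales that loses nothing.

\section{The discrete problem}\label{sec:discrete}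

Fix $b=128$, $M=b^2$ and $c=1/1024$. A \emph{block of level $k$} is a set of integers $\{iM^k,\dots,(i+1)M^k-1\}$. It has $M^k=b^{2k}$ elements, and for $k\ge1$ it is the union of $M$ blocks of level $k-1$, its \emph{children}.

\begin{theorem}\label{thm:discrete}
Let $n\ge0$ and $F:\{0,\dots,M^n-1\}\to[0,1]$. There is a set $A\subset\{0,\dots,M^n-1\}$ such that
\begin{enumerate}
\item[\textup{(a)}] $\#A\ge b^n/3072$,
\item[\textup{(b)}] $\#(A\cap Q)\le2b^j$ for every block $Q$ of level $j$, $0\le j\le n$,
\item[\textup{(c)}] $\operatorname{var}(F,A)\le2$.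
\end{enumerate}
\end{theorem}

Thus $A$ has about $\sqrt N$ of the $N=M^n$ points, and in no block much more than the square root of the size of the block. Any two of the three conditions are easy to meet. For (a) and (c), cut $[0,1]$ into $q=b^n$ intervals of length $1/q$; one of them contains $q$ of the $q^2$ values, and the corresponding $q$ points have variation less than $1$. For (a) and (b), take the integers whose digits in base $M$ are all multiples of $b$; there are $b^n$ of them, and $b^j$ in each block of level $j$ that they meet. Neither choice gives all three. For $F(s)=s/N$ and $n=2j$ the pigeonhole principle selects a whole block of level $j$, with $b^{2j}$ points in place of $2b^j$; and a set $A$ chosen without regard to $F$ has variation $\#A-1$ if $F$ alternates between $0$ and $1$ along it. A proof has to decide, block by block, between staying at one height and moving to another.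

Conditions (a) and (b) say that the uniform measure on $A$ gives mass $O(r^{1/2})$ to intervals of relative length $r$, which is what a lower bound for $\mathcal H^{1/2}_\infty$ requires. To pass to the limit we use two compactness facts. The nonempty compact subsets of a compact set $C$ form a compact metric space in the Hausdorff distance. Every sequence of Borel probability measures on $[0,1]$ has a weakly convergent subsequence, and if $\mu_n\to\mu$ weakly, then $\mu(U)\le\liminf\mu_n(U)$ for open $U$ and $\mu(W)\ge\limsup\mu_n(W)$ for closed $W$.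

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:discrete}]
If $\omega=0$, take $B=C$: if sets of diameters $d_i$ cover $C$, then $\sum d_i^{1/2}\ge(\sum d_i)^{1/2}\ge\ell^{1/2}$. If $\omega>0$, replace $f$ by $(f-\min_Cf)/\omega$, so that $f(C)\subset[0,1]$ and $\omega=1$.

\emph{Sampling.} We need $N=M^n$ points of $C$ that are $\ell/N$-separated. The function $\psi(x)=\lambda(C\cap[0,x])$ is nondecreasing and $1$-Lipschitz, with $\psi(0)=0$ and $\psi(1)=\ell$. Let
\[
x_i=\min\{x:\psi(x)=(i+\tfrac12)\ell/N\},\qquad0\le i<N .
\]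
Then $x_0<x_1<\cdots$ and $|x_i-x_j|\ge|\psi(x_i)-\psi(x_j)|=|i-j|\ell/N$. By minimality $\psi(x)<\psi(x_i)$ for $x<x_i$, so $C$ meets $(x,x_i]$ for every $x<x_i$, and $x_i\in C$ because $C$ is closed. Apply Theorem~\ref{thm:discrete} to $F(i)=f(x_i)$ to get a set $A_n$. Let $X_n=\{x_i:i\in A_n\}$ and let $\mu_n$ be the uniform probability measure on $X_n$. Then $\operatorname{var}(f,X_n)\le2$.

\emph{Mass of an interval.} Let $I$ be an open interval of length $r>0$ and put $D=rN/\ell+1$. The indices $i$ with $x_i\in I$ are consecutive integers, at most $D$ in number. Let $j$ be least with $M^j\ge D$. Then $j\ge1$ and $b^{j-1}<D^{1/2}$. If $j\le n$, these indices lie in at most two blocks of level $j$, so at most $4b^j\le4bD^{1/2}$ of them belong to $A_n$. If $j>n$, then $\#A_n\le2b^n\le2b^{j-1}\le4bD^{1/2}$ as well. Dividing by $\#A_n\ge b^n/3072=N^{1/2}/3072$ we obtain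
\[
\mu_n(I)\le4\cdot128\cdot3072\,\Big(\frac r\ell+\frac1N\Big)^{1/2}=\kappa^{-1}\Big(\frac r\ell+\frac1N\Big)^{1/2}.
\]

\emph{The limit.} Along a subsequence, $X_n\to B$ in the Hausdorff distance, with $B\subset C$ compact, and $\mu_n\to\mu$ weakly. For each $\rho>0$ the closed $\rho$-neighborhood of $B$ contains $X_n$ for large $n$ and so has $\mu$-measure $1$; letting $\rho\to0$ gives $\mu(B)=1$. For open intervals $I$ we get $\mu(I)\le\kappa^{-1}(|I|/\ell)^{1/2}$. Let sets of diameters $d_i$ cover $B$, and enlarge them to open intervals of lengths $d_i+\eta_i$. Then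
\[
1=\mu(B)\le\kappa^{-1}\ell^{-1/2}\sum_i(d_i+\eta_i)^{1/2}\le\kappa^{-1}\ell^{-1/2}\Big(\sum_id_i^{1/2}+\sum_i\eta_i^{1/2}\Big),
\]
and $\sum\eta_i^{1/2}$ can be made arbitrarily small, so $\sum d_i^{1/2}\ge\kappa\ell^{1/2}$.

Finally let $\xi_1<\dots<\xi_m$ be points of $B$ and choose $\xi_i^{(n)}\in X_n$ with $\xi_i^{(n)}\to\xi_i$. For large $n$ we have $\xi_1^{(n)}<\dots<\xi_m^{(n)}$, and the continuity of $f|_C$, which is used only here, gives
\[
\sum_{i<m}|f(\xi_{i+1})-f(\xi_i)|=\lim_n\sum_{i<m}|f(\xi^{(n)}_{i+1})-f(\xi^{(n)}_i)|\le2.\qedhere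
\]
\end{proof}

\section{Counting points at a given price}\label{sec:price}

From now until the end of Section~\ref{sec:proof} we fix $n$ and a function $F:\{0,\dots,M^n-1\}\to\mathbb R$; all blocks lie in its domain.

Variation is not subadditive under concatenation, because of the jump from the last point of one set to the first point of the next. We restore subadditivity by charging each set for starting and ending at a reference height $t\in\mathbb R$. For nonempty $A=\{a_1<\dots<a_r\}$ let
\[
V_t(A)=|t-F(a_1)|+\sum_{i<r}|F(a_{i+1})-F(a_i)|+|F(a_r)-t|,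
\]
the length of the round trip from $t$ through the values of $F$ on $A$. Then $\operatorname{var}(F,A)\le V_t(A)$, and:
\begin{enumerate}
\item[(V1)] $V_t(A)\le V_{t'}(A)+2|t-t'|$, since only the first and last terms depend on $t$.
\item[(V2)] If every element of $A_i$ precedes every element of $A_{i+1}$, then $V_t(\bigcup_iA_i)\le\sum_iV_t(A_i)$, since each jump $|F(a')-F(a)|$ from $A_i$ to $A_{i+1}$ is at most $|F(a)-t|+|t-F(a')|$.
\item[(V3)] $V_t(A)\ge2|t-F(a)|$ for $a\in A$, since the trip goes from $t$ to $F(a)$ and back.
\end{enumerate}

We want about $b^n$ points at total cost $O(1)$, so the quantity to control is the average cost per point, the \emph{price} $p$. For a block $Q$ we define a number $g_Q(t,p)$ of points that can be collected in $Q$, respecting condition (b), on a round trip from $t$ at price $p$. The recursion has three ingredients. At a common height $t'$ and price $p'$ the counts of the children add, by (V2). The count is capped at $b^k$, to keep (b). And a trip based at $t'$ can be rebased at $t$ for the extra cost $2|t-t'|$, by (V1); shared among $m$ points, this raises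 the price by only $2|t-t'|/m$.

\begin{definition}\label{def:g}
Let $t\in\mathbb R$ and $p\ge0$. If $Q=\{s\}$ has level $0$, let $g_Q(t,p)=1$ if $2|t-F(s)|\le p$ and $g_Q(t,p)=0$ otherwise. If $Q$ has level $k\ge1$, let $h_Q=\sum g_{Q'}$, the sum over the children $Q'$ of $Q$, and let $g_Q(t,p)$ be the largest $m\in\{0,1,\dots,b^k\}$ for which there are $t'\in\mathbb R$ and $p'\in[0,p]$ with
\[
h_Q(t',p')\ge m\qquad\text{and}\qquad2|t-t'|\le(p-p')m .
\]
Such a pair $(t',p')$ is a \emph{witness} for $m$ at $(t,p)$. The pair $(t,p)$ is a witness for $m=0$, so the definition makes sense.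
\end{definition}

\begin{lemma}\label{lem:G}
Let $Q$ be a block of level $k$ and $q=b^k$; in statements involving $h_Q$ let $k\ge1$.
\begin{enumerate}
\item[\textup{(G1)}] $g_Q$ takes values in $\{0,\dots,q\}$. The functions $g_Q$ and $h_Q$ are nondecreasing in $p$ and upper semicontinuous on $\mathbb R\times[0,\infty)$. In particular $t\mapsto g_Q(t,y(t))$ and $t\mapsto h_Q(t,y(t))$ are Borel for continuous $y\ge0$.
\item[\textup{(G2)}] $g_Q\ge\min(h_Q,q)$.
\item[\textup{(G3)}] If $m\in(0,q]$ is real, $h_Q(t_0,p_0)\ge m$, $p\ge p_0$ and $2|t-t_0|\le(p-p_0)m$, then $g_Q(t,p)\ge m$.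
\item[\textup{(G4)}] If $t\notin F(Q)$, then $g_Q(t,0)=0$ and $h_Q(t,0)=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(G1) A witness at $(t,p)$ is a witness at $(t,\bar p)$ for $\bar p\ge p$; this gives monotonicity of $g_Q$ for $k\ge1$, the case $k=0$ is immediate, and $h_Q$ is a sum of monotone functions. Semicontinuity is proved by induction. For $k=0$ the set $\{g_Q\ge1\}$ is closed. For $k\ge1$, $h_Q$ is a finite sum of upper semicontinuous functions. Let $(t_i,p_i)\to(t,p)$; passing to a subsequence, let $g_Q(t_i,p_i)=m$ for all $i$, with witnesses $(t_i',p_i')$. These are bounded, as $0\le p_i'\le p_i$ and $2|t_i-t_i'|\le p_iq$, so a subsequence converges, and its limit is a witness for $m$ at $(t,p)$ because $\{h_Q\ge m\}$ is closed. Thus $g_Q(t,p)\ge m$.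

(G2) The pair $(t,p)$ is a witness for $\min(h_Q(t,p),q)$.

(G3) Since $h_Q$ is integer valued, $(t_0,p_0)$ is a witness for the integer $\lceil m\rceil\le q$.

(G4) For $k=0$ this is the definition. For $k\ge1$, induction gives $h_Q(t,0)=0$, and the only possible witness at $(t,0)$ is $(t,0)$ itself.
\end{proof}

\begin{lemma}\label{lem:realize}
Let $Q$ have level $k$ and $g_Q(t,p)=m\ge1$. Then there is $A\subset Q$ with $\#A\ge m$, with $\#(A\cap Q'')\le2b^j$ for every block $Q''\subset Q$ of level $j\le k$, and with $V_t(A)\le p\,\#A$.
\end{lemma}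

\begin{proof}
For $k=0$ take $A=Q$. Let $k\ge1$ and let $(t',p')$ be a witness for $m$. Let $Q_1,\dots,Q_r$ be the children with $g_{Q_i}(t',p')\ge1$, in increasing order, and let $A_i\subset Q_i$ be given by induction at $(t',p')$. Then $\sum_i\#A_i\ge h_Q(t',p')\ge m$. Let $r'$ be least with $\sum_{i\le r'}\#A_i\ge m$ and put $A=\bigcup_{i\le r'}A_i$. Since $\#A_{r'}\le2b^{k-1}$, we have $m\le\#A<m+2b^{k-1}\le2b^k$. A block of level $j<k$ in $Q$ lies in one child, so it meets $A$ in a subset of one $A_i$ and the bound $2b^j$ is inherited. By (V2), $V_{t'}(A)\le p'\,\#A$, and by (V1),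
\[
V_t(A)\le p'\,\#A+2|t-t'|\le p'\,\#A+(p-p')m\le p\,\#A.\qedhere
\]
\end{proof}

With (V3) and $\#A\le2q$ we obtain a bound on the support:
\begin{enumerate}
\item[(G5)] If $g_Q(t,p)>0$, then $\operatorname{dist}(t,F(Q))\le pq$.
\end{enumerate}
So for bounded continuous $y\ge0$ the functions $g_Q(t,y(t))$ and $h_Q(t,y(t))$ of $t$ are bounded with bounded support, and all integrals below are finite.

\section{The integral inequality}\label{sec:ineq}

It remains to find a height $t$ at which $g_Q(t,p)$ is large. As in the pigeonhole argument of Section~\ref{sec:discrete} we average over $t$. At level $0$ we have $\int g_Q(t,p)\,dt=p$, so each point contributes $p$, and the ideal bound for a block with $q^2$ points is $\int g_Q(t,p)\,dt\ge pq^2$. Summing over children preserves such a bound for $h_Q$. The cap may destroy it; the freedom to travel is meant to restore it.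

\begin{example}\label{ex:constant}
Let $Q$ have level $1$, so $q=b$, and let $p>0$. If the values of $F$ on $Q$ are more than $p$ apart, then $h_Q(\cdot,p)\le1$, the cap is not reached, and $\int g_Q(t,p)\,dt\ge\int h_Q(t,p)\,dt=pq^2$ by (G2). At the other extreme let $F=0$ on $Q$. Then $h_Q(t,p)$ equals $q^2$ for $2|t|\le p$ and $0$ otherwise, so $\int\min(h_Q(t,p),q)\,dt=pq$: the cap alone loses a factor $q$. But $(0,0)$ is a witness for $m=q$ at $(t,p)$ whenever $2|t|\le pq$, and a witness $(t',p')$ for any $m\ge1$ has $2|t'|\le p'$, which forces $2|t|\le p'+(p-p')m\le pq$. So $g_Q(\cdot,p)$ equals $q$ on an interval of length $pq$ and $0$ outside it, and $\int g_Q(t,p)\,dt=pq^2$. What the cap removes in height, travel returns in width.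
\end{example}

A dichotomy between these two situations already gives a bound at all levels, with a loss.

\begin{example}\label{ex:log}
For $Q$ of level $k$, $q=b^k$ and every $p\ge0$ we have $\int g_Q(t,p)\,dt\ge pq^2/(k+1)$. For $k=0$ this is an equality. For $k\ge1$ let $p'=\frac k{k+1}p$. If $h_Q(t_0,p')\ge q$ for some $t_0$, then (G3) gives $g_Q(t,p)=q$ whenever $2|t-t_0|\le(p-p')q$, so the integral is at least $(p-p')q^2=pq^2/(k+1)$. Otherwise $g_Q(t,p)\ge g_Q(t,p')\ge h_Q(t,p')$ for all $t$ by (G1) and (G2), and induction over the $b^2$ children, each with $(q/b)^2$ points, gives $\int h_Q(t,p')\,dt\ge p'q^2/k=pq^2/(k+1)$.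
\end{example}

Used in place of Proposition~\ref{prop:key} below, this bound yields only $b^n/(3(n+1))$ points in Theorem~\ref{thm:discrete}, and the estimate for $\mu_n(I)$ degenerates as $n\to\infty$. The waste is in the second case: the price is lowered at all heights, although the cap may bind at only a few of them or at none. To lower the price only near the heights where the cap binds, we must let it depend on the height, $p=y(t)$. The natural regularity is a Lipschitz bound $2/q$, the rate at which the price grows when $q$ points share the cost of travel.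

\begin{proposition}\label{prop:key}
Let $Q$ be a block of level $k$, let $q=b^k$, and let $y:\mathbb R\to[0,\infty)$ be bounded and $\frac2q$-Lipschitz. Then
\[
\int_{\mathbb R}g_Q(t,y(t))\,dt\ \ge\ c\sum_{s\in Q}y(F(s)).
\]
\end{proposition}

Some Lipschitz condition is necessary: if $k=0$, $F(s)=0$ and $y(t)=(1-\Lambda|t|)^+$, the left side is $2/(\Lambda+2)$ while $y(F(s))=1$.

\begin{proof}[Proof of Theorem~\ref{thm:discrete} from Proposition~\ref{prop:key}]
Let $Q$ be the whole domain, $q=b^n$ and $y\equiv1/q$. Then $\int g_Q(t,1/q)\,dt\ge cq$. By (G5) and $F(Q)\subset[0,1]$ the integrand vanishes outside $[-1,2]$, so $g_Q(t,1/q)\ge cq/3=b^n/3072$ for some $t$. Lemma~\ref{lem:realize} gives $A$ with (a) and (b), and $\operatorname{var}(F,A)\le V_t(A)\le\#A/q\le2$.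
\end{proof}

\section{Proof of the integral inequality}\label{sec:proof}

We argue by induction on $k$. Let $k=0$, $Q=\{s\}$ and $y_0=y(F(s))$. If $|t-F(s)|\le y_0/4$, then $y(t)\ge y_0-2|t-F(s)|\ge y_0/2\ge2|t-F(s)|$, so $g_Q(t,y(t))=1$. The integral is at least $y_0/2\ge cy_0$.

Let $k\ge1$. Write $g=g_Q$ and $h=h_Q$, and let $\nu$ be the measure $\nu(I)=\#\{s\in Q:F(s)\in I\}$, so that $\int y\,d\nu=\sum_{s\in Q}y(F(s))$ and $\nu(\mathbb R)=q^2$. The children have parameter $q/b$, so the inductive hypothesis, summed over them, says that
\begin{equation}\label{eq:ind}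
\int h(t,z(t))\,dt\ge c\int z\,d\nu\qquad\text{for all bounded $\tfrac{2b}q$-Lipschitz }z\ge0 .
\end{equation}
The class of admissible $z$ is wider than that of $y$: slopes up to $2b/q$ are allowed in place of $2/q$. The plan is to choose $z\le y$ such that
\begin{equation}\label{eq:plan}
\int\big[g(t,y(t))-h(t,z(t))\big]\,dt\ \ge\ c\int(y-z)\,d\nu
\end{equation}
up to an arbitrarily small error. Adding \eqref{eq:ind} and \eqref{eq:plan} gives the proposition with the same constant $c$. We call the left side of \eqref{eq:plan} the gain and the right side the cost.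

\subsection{The saturation price}

Let $P=\{(t_0,p_0):p_0\ge0,\ h(t_0,p_0)\ge q\}$. If $P$ is empty, then $g\ge h$ by (G2), and $z=y$ satisfies \eqref{eq:plan}. Assume $P\ne\emptyset$ and let
\[
\tau(t)=\inf_{(t_0,p_0)\in P}\Big(p_0+\frac2q|t-t_0|\Big)\ge0 .
\]
This function is $\frac2q$-Lipschitz, as an infimum of such functions, and it separates two regimes:
\begin{equation}\label{eq:tau}
p<\tau(t)\ \Rightarrow\ h(t,p)<q,\qquad\qquad p>\tau(t)\ \Rightarrow\ g(t,p)=q .
\end{equation}
Indeed, $(t,p)\in P$ implies $\tau(t)\le p$; and if $p>\tau(t)$, some $(t_0,p_0)\in P$ has $2|t-t_0|<(p-p_0)q$, so (G3) applies with $m=q$.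

To avoid the cap we keep $z$ strictly below $\tau$ wherever $z$ is positive. Fix $\varepsilon>0$ and put
\[
\sigma=(\tau-\varepsilon)^+,\qquad\theta=(y-\sigma)^+ .
\]
Then $\sigma$ is $\frac2q$-Lipschitz, and the \emph{surplus} $\theta$ is $\frac4q$-Lipschitz.

\begin{lemma}\label{lem:fact}
If $0\le w\le\min(y,\sigma)$, then $h(t,w(t))\le g(t,y(t))$ for all $t\notin F(Q)$.
\end{lemma}

\begin{proof}
If $w(t)=0$, the left side is $0$ by (G4). If $w(t)>0$, then $\sigma(t)>0$, so $w(t)\le\tau(t)-\varepsilon<\tau(t)$ and $h(t,w(t))<q$ by \eqref{eq:tau}. Hence $h(t,w(t))\le\min(h(t,y(t)),q)\le g(t,y(t))$ by (G1) and (G2).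
\end{proof}

\subsection{Notches, and the end of the induction}

The first candidate is $z=\min(y,\sigma)$, with cost $c\int\theta\,d\nu$. By Lemma~\ref{lem:fact} its gain is nonnegative, but it may be far too small: where $y>\tau$ we have $g(t,y(t))=q$, yet $h(t,\sigma(t))$ can be as large as $q-1$. To create a gain we lower the price further on suitable intervals, using the steeper slopes that \eqref{eq:ind} allows. For a compact interval $J$ let
\[
d_J(t)=\operatorname{dist}(t,\mathbb R\setminus J),\qquad z_J=\Big(y-\frac bq\,d_J\Big)^+ ,
\]
so $z_J$ is $y$ with a notch cut out over $J$. It satisfies $0\le z_J\le y$, equals $y$ off $J$, and is $\frac{2+b}q$-Lipschitz, where $2+b\le2b$. For compact intervals $I,J$ define the cost of the surplus on $I$, the cost of the notch over $J$, and the gain on $J$: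
\begin{gather*}
L(I)=c\int_I\theta\,d\nu,\qquad D(J)=c\int(y-z_J)\,d\nu,\\
\Gamma(J)=\int_J\big[g(t,y(t))-h\big(t,\min(\sigma,z_J)(t)\big)\big]\,dt .
\end{gather*}
The integrand of $\Gamma(J)$ is nonnegative outside the finite set $F(Q)$, by Lemma~\ref{lem:fact}. If $Z=[x-R,x+R]$, we write $3Z=[x-3R,x+3R]$. The next lemma says that near every value of $F$ with a surplus there is a notch that pays for itself and for all the surplus in its neighborhood.

\begin{lemma}\label{lem:pay}
Let $t^*\in F(Q)$ with $\theta(t^*)>2\varepsilon$. Then there are compact intervals $J\subset Z$ with $t^*\in Z$ and $\Gamma(J)\ge L(3Z)+D(J)$.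
\end{lemma}

Assuming the lemma, we complete the induction. Let $T=\{t^*\in F(Q):\theta(t^*)>2\varepsilon\}$, a finite set, and apply the lemma to each of its points. Go through the resulting intervals $Z$ in order of decreasing length and select each one that is disjoint from those selected before. Let $(Z_l,J_l)$ be the selected pairs. The $Z_l$ are pairwise disjoint, and every $Z$ meets a $Z_l$ at least as long as itself, so $Z\subset3Z_l$. Hence $T\subset\bigcup_l3Z_l$; this is why Lemma~\ref{lem:pay} charges for the surplus on $3Z$. Let
\[
z=\min(y,\sigma,z_{J_1},z_{J_2},\dots),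
\]
a bounded, nonnegative, $\frac{2b}q$-Lipschitz function. By Lemma~\ref{lem:fact}, $h(t,z(t))\le g(t,y(t))$ almost everywhere. The $J_l$ are disjoint, so on $J_l$ all other notches equal $y$ and $z=\min(\sigma,z_{J_l})$. Therefore the gain is at least $\sum_l\Gamma(J_l)$. For the cost, $y-z$ is the largest of $0$, $y-\sigma$ and the $y-z_{J_l}$, so $y-z\le\theta+\sum_l(y-z_{J_l})$. Values of $F$ outside $T$ contribute at most $2\varepsilon q^2$ to $\int\theta\,d\nu$. Hence
\[
c\int(y-z)\,d\nu\le2\varepsilon cq^2+\sum_l\big(L(3Z_l)+D(J_l)\big)\le2\varepsilon cq^2+\sum_l\Gamma(J_l).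
\]
Together with \eqref{eq:ind} this gives
\[
\int g(t,y(t))\,dt\ge c\int z\,d\nu+\sum_l\Gamma(J_l)\ge c\int y\,d\nu-2\varepsilon cq^2,
\]
and $\varepsilon\to0$ finishes the induction step.

\subsection{The doubling argument}

The proof of Lemma~\ref{lem:pay} is a local form of the dichotomy in Example~\ref{ex:log}. Near $t^*$ the function $g(t,y(t))$ equals $q$ on an interval $I_0$. Cut a notch over part of $I_0$. Either $h$ drops enough at the reduced price to pay the costs, and we are done; or at some height in the notch almost $q$ points are available at a price far below $y$, and the price difference pays for travel, so that $g(t,y(t))$ is almost $q$ on an interval twice as long. Then repeat. The notches get deeper and $y$ is bounded, so the process stops. The danger is that ``almost $q$'' deteriorates at every step, and the main estimate is that the total deterioration is bounded by a constant, whatever the number of steps.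

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=1.25,yscale=0.9]
\draw (-2,1.2)--(2,1.2);
\draw (-2,1.1)--(-2,1.3); \draw (2,1.1)--(2,1.3);
\draw[line width=2pt] (1,1.2)--(2,1.2);
\node[left] at (-2.1,1.2) {$I_i$};
\node[above] at (1.5,1.3) {$J_i$};
\fill (0,1.2) circle (1.6pt); \node[above] at (0,1.25) {$t_i$};
\draw (-2.5,0)--(5.5,0);
\draw (-2.5,-0.1)--(-2.5,0.1); \draw (5.5,-0.1)--(5.5,0.1);
\draw[line width=2pt] (3.5,0)--(5.5,0);
\node[left] at (-2.6,0) {$I_{i+1}$};
\node[above] at (4.5,0.1) {$J_{i+1}$};
\fill (1.5,0) circle (1.6pt); \node[below] at (1.5,-0.05) {$t_{i+1}$};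
\draw[dashed] (1.5,0)--(1.5,1.2);
\draw[dotted] (-1.3,-0.2)--(-1.3,1.5); \node[below] at (-1.3,-0.2) {$t^*$};
\end{tikzpicture}
\caption{One step of the doubling argument, with two intervals of the same height axis drawn on separate lines. The interval $I_i$ has center $t_i$, and $J_i$ (thick) is its rightmost quarter. The next center $t_{i+1}$ lies in the middle half of $J_i$, and $I_{i+1}$ is twice as long as $I_i$. Every $I_i$ contains the starting point $t^*$, and $J_{i+1}$ lies strictly to the right of $J_i$.}
\label{fig:doubling}
\end{figure}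

\begin{proof}[Proof of Lemma~\ref{lem:pay}]
Let $R_0=\theta(t^*)q/16$ and $R_i=2^iR_0$. We construct points $t_0=t^*,t_1,t_2,\dots$, and for each of them put (see Figure~\ref{fig:doubling})
\[
I_i=[t_i-R_i,t_i+R_i],\qquad J_i=[t_i+\tfrac12R_i,\,t_i+R_i],\qquad\delta_i=\frac{L(3I_i)+D(J_i)}{q|J_i|},
\]
and $\alpha_i=1-2\sum_{j<i}\delta_j$. The construction will satisfy $t_{i+1}\in J_i$ and
\begin{equation}\label{eq:full}
g(t,y(t))\ge\alpha_iq\qquad\text{for all }t\in I_i .
\end{equation}
Stage $i$ \emph{succeeds} if $\Gamma(J_i)\ge L(3I_i)+D(J_i)$; then we stop. Otherwise it \emph{fails}, and we choose $t_{i+1}$.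

\emph{Start.} As $\theta(t^*)>0$ and $\tau\le\sigma+\varepsilon$, we have $y(t^*)-\tau(t^*)\ge\theta(t^*)-\varepsilon>\theta(t^*)/2$. The function $y-\tau$ is $\frac4q$-Lipschitz, so on $I_0$ it exceeds $\theta(t^*)/2-4R_0/q=\theta(t^*)/4>0$. By \eqref{eq:tau}, $g(t,y(t))=q$ on $I_0$, which is \eqref{eq:full} for $i=0$.

\emph{Position of the intervals.} Suppose $t_0,\dots,t_i$ are chosen with $t_{j+1}\in J_j$ for $j<i$. Then $0\le t_j-t^*\le R_0+\dots+R_{j-1}<R_j$, so $t^*\in I_j$ for $j\le i$. Also $\min J_{j+1}=t_{j+1}+R_j\ge t_j+\frac32R_j>\max J_j$, so $J_0,\dots,J_i$ are pairwise disjoint.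

\emph{Total loss.} We claim that $\sum_{j\le i}\delta_j\le\frac3{16}$. For the notches, $y-z_J\le\frac bqd_J\le\frac b{2q}|J|$ on $J$ and $y-z_J=0$ off $J$. Hence, by disjointness,
\[
\sum_{j\le i}\frac{D(J_j)}{q|J_j|}\le\frac{cb}{2q^2}\sum_{j\le i}\nu(J_j)\le\frac{cb}2=64c .
\]
The intervals $3I_j$ overlap, but a fixed value of $F$ has a fixed surplus while the denominators $q|J_j|=qR_j/2$ double. Precisely,
\[
\sum_{j\le i}\frac{L(3I_j)}{q|J_j|}=\frac{2c}q\int\theta(x)\sum_{j\le i:\ x\in3I_j}\frac1{R_j}\ d\nu(x).
\]
Fix $x$ and let $j_0\ge0$ be least with $4R_{j_0}\ge|x-t^*|$. If $x\in3I_j$, then $|x-t^*|\le3R_j+R_j$, so $j\ge j_0$, and the inner sum is at most $2/R_{j_0}$. Moreover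
\[
\theta(x)\le\theta(t^*)+\frac4q|x-t^*|=\frac{16R_0+4|x-t^*|}q\le\frac{32R_{j_0}}q .
\]
The integrand is therefore at most $64/q$, and the sum is at most $\frac{2c}q\cdot\frac{64}q\cdot q^2=128c$. Altogether $\sum_{j\le i}\delta_j\le192c=\frac3{16}$, and so $1\ge\alpha_{i+1}\ge\frac58>\frac12$.

\emph{Choice of $t_{i+1}$.} Suppose \eqref{eq:full} holds for $i$ and stage $i$ fails. Let $w=\min(\sigma,z_{J_i})$, and let $J_i'$ be the middle half of $J_i$, on which $d_{J_i}\ge|J_i|/4=R_i/8$. By Lemma~\ref{lem:fact} and \eqref{eq:full}, almost everywhere on $J_i$,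
\[
g(t,y(t))-h(t,w(t))\ge\big(\alpha_iq-h(t,w(t))\big)^+ .
\]
Failure means $\Gamma(J_i)<\delta_iq|J_i|$, so
\[
\int_{J_i'}\big(\alpha_iq-h(t,w(t))\big)^+dt\le\Gamma(J_i)<2\delta_iq\,|J_i'| .
\]
Thus the integrand is below $2\delta_iq$ on a subset of $J_i'$ of positive measure, and we can pick $t_{i+1}\in J_i'\setminus F(Q)$ with
\[
h(t_{i+1},w(t_{i+1}))>(\alpha_i-2\delta_i)q=\alpha_{i+1}q>0 .
\]
By (G4), $w(t_{i+1})>0$. Then $z_{J_i}(t_{i+1})>0$, so the positive part in the definition of $z_{J_i}$ is inactive at $t_{i+1}$ and
\begin{equation}\label{eq:deep}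
0<w(t_{i+1})\le y(t_{i+1})-\frac bq\cdot\frac{R_i}8=y(t_{i+1})-\frac{16R_i}q .
\end{equation}
Let $t\in I_{i+1}$, that is, $|t-t_{i+1}|\le2R_i$. Then $y(t)\ge y(t_{i+1})-4R_i/q$, so $y(t)-w(t_{i+1})\ge12R_i/q$ by \eqref{eq:deep}. With $m=\alpha_{i+1}q\in[q/2,q]$,
\[
\big(y(t)-w(t_{i+1})\big)m\ge6R_i\ge4R_i\ge2|t-t_{i+1}| ,
\]
and (G3) gives $g(t,y(t))\ge\alpha_{i+1}q$. This is \eqref{eq:full} for $i+1$.

\emph{Termination.} By \eqref{eq:deep}, failure at stage $i$ forces $16R_i/q<\sup y$. Since $y$ is bounded and $R_i\to\infty$, some stage $i$ succeeds, and $Z=I_i$, $J=J_i$ are as required.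
\end{proof}

This completes the proof of Proposition~\ref{prop:key}, and with it the proofs of Theorems~\ref{thm:discrete}, \ref{thm:main} and \ref{thm:answer}.

\begin{remark}
The two constants are fixed one after the other. The number $b$ must be large so that the notch depth $bR_i/(8q)$ exceeds the possible drop $4R_i/q$ of $y$ plus the travel price $4R_i/m\le8R_i/q$. Then $c$ must be small so that the total loss $2(128+b/2)c$ stays below $\frac12$. Neither condition involves the level $k$.
\end{remark}

\section{Consequences}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{thm:budget}(a)]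
Split $[\inf_Ef,\sup_Ef]$ into $\lceil\omega/v\rceil$ intervals of length at most $v$; as $\omega/v\ge1$, their number is at most $2\omega/v$. The preimage in $E$ of one of them has measure at least $\ell v/(2\omega)$. By Lusin's theorem it contains a compact set $C$ with $f|_C$ continuous and $\lambda(C)\ge\ell v/(4\omega)$. The oscillation of $f$ on $C$ is at most $v$, and Theorem~\ref{thm:main} gives $B$.
\end{proof}

Since $f_K$ has $\ell=\omega=1$, part (b) shows that part (a) is optimal up to constants.

\begin{proof}[Proof of Corollary~\ref{cor:agree}]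
By Lusin's theorem and Theorem~\ref{thm:main} there is a compact $B$ with $\mathcal H^{1/2}(B)>0$ such that $f|_B$ is continuous and of bounded variation. Let $u=f$ on $B$; extend $u$ linearly over each bounded component of $\mathbb R\setminus B$ (a \emph{gap}) and by constants to the left of $\min B$ and to the right of $\max B$. Then $\{f=u\}\supset B$.

The function $u$ is continuous off $B$. Let $x\in B$; we check continuity from the right, the left being symmetric. If $x$ is not a limit of points of $B$ from the right, $u$ is linear on some $[x,x+\rho]$. Otherwise, given $\eta>0$, choose $x'\in B$, $x'>x$, with $|f(\xi)-f(x)|<\eta$ for $\xi\in B\cap[x,x']$. Every value of $u$ on $[x,x']$ is a convex combination of two such values $f(\xi)$, so it is within $\eta$ of $f(x)$.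

For the variation, take $x_1<\dots<x_m$ in $[0,1]$. Insert $\min B$, $\max B$ and the endpoints of the gaps that contain some $x_i$; this does not decrease $\sum|u(x_{i+1})-u(x_i)|$. Now delete the points outside $B$; this does not change the sum, because $u$ is monotone on the closure of each gap and constant outside $[\min B,\max B]$. The remaining points lie in $B$, so $\operatorname{var}(u,[0,1])\le\operatorname{var}(f,B)<\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:gauge}]
(iii)$\Rightarrow$(i). There are $a,r_0>0$ with $\varphi(r)\ge a\sqrt r$ for $r\le r_0$. Then $\mathcal H^\varphi_\delta\ge a\mathcal H^{1/2}_\delta$ for $\delta\le r_0$, so $\mathcal H^\varphi\ge a\mathcal H^{1/2}$, and Theorem~\ref{thm:answer} applies. The implication (i)$\Rightarrow$(ii) is trivial.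

Now suppose that (iii) fails, so $\liminf_{r\to0}\varphi(r)/\sqrt r=0$. We prove the last assertion of the theorem; since a comeager set is nonempty, this also shows that (ii) fails. The idea is to add to a given function a sawtooth of small amplitude $\eta$ tuned to a scale $r$ at which $\varphi(r)/\sqrt r$ is small. A small amplitude forces the number of pieces up by a factor $1/\eta$, and the smallness of $\varphi(r)/\sqrt r$ absorbs this factor.

Let $j\in\mathbb N$, let $u\in C[0,1]$ be piecewise linear with slopes bounded by $\Lambda$ in absolute value, and let $\eta\in(0,1)$. Choose $r\in(0,1/j)$ with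
\[
\varphi(r)\le\frac\eta j\sqrt r\qquad\text{and}\qquad r^{-1/2}\ge2\Lambda .
\]
Let $K=\lceil1/(\eta\sqrt r)\rceil$ and $S=K\eta$. Since $\eta\sqrt r<1$ we have $K\le2/(\eta\sqrt r)$, and $S\ge r^{-1/2}\ge2\Lambda$. Let $f_0$ be the sum of $u$ and the continuous function that vanishes at $0$ and has slopes $+S,-S,+S,\dots$ on the $K$ intervals $[\frac iK,\frac{i+1}K]$. The latter takes values in $[0,S/K]=[0,\eta]$, so $\|f_0-u\|\le\eta$. For $x,x'$ in the same piece, $|f_0(x)-f_0(x')|\ge(S-\Lambda)|x-x'|\ge\frac S2|x-x'|$.

Let $\|f-f_0\|<Sr/8$. For $x,x'$ in the same piece with $|x-x'|\ge r$ we get $|f(x)-f(x')|\ge Sr/2-Sr/4$, so Lemma~\ref{lem:count} applies with $a=Sr/4$. If $\operatorname{var}(f,A)\le V$, then, as $Sr\ge\sqrt r$, the set $A$ is covered by at most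
\[
2K+\frac{8V}{Sr}\le\Big(\frac4\eta+8V\Big)r^{-1/2}
\]
cells of length at most $r<1/j$. Since $\varphi$ is nondecreasing,
\begin{equation}\label{eq:cover}
\mathcal H^\varphi_{1/j}(A)\le\Big(\frac4\eta+8V\Big)r^{-1/2}\varphi(r)\le\frac{4+8V\eta}j\le\frac{4+8V}j .
\end{equation}

Let $\mathcal U_j$ be the union of the balls $\{f:\|f-f_0\|<Sr/8\}$ over all choices of $u$ and $\eta$. It is open. It is dense, because piecewise linear functions are dense in $C[0,1]$ and the center $f_0$ is within $\eta$ of $u$ with $\eta$ arbitrarily small. Let $f\in\bigcap_j\mathcal U_j$ and $V=\operatorname{var}(f,A)<\infty$. For $\delta>0$ and all $j\ge1/\delta$, \eqref{eq:cover} gives $\mathcal H^\varphi_\delta(A)\le(4+8V)/j$. Hence $\mathcal H^\varphi_\delta(A)=0$ for every $\delta$, and $\mathcal H^\varphi(A)=0$.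
\end{proof}

\begin{remark}
Condition (iii) fails for $\varphi(r)=r^s$ with $s>1/2$. A set of dimension larger than $1/2$ has positive $\mathcal H^s$-measure for $s=\frac12+\frac1i$ with some $i\in\mathbb N$, and a countable intersection of comeager sets is comeager; so Theorem~\ref{thm:gauge} contains the case $\beta=1$ of the sharpness statement recalled in the introduction. Condition (iii) also fails for a gauge equal to $\sqrt r/\log(1/r)$ near $0$, so not even a logarithmic factor can be gained over Theorem~\ref{thm:answer}.
\end{remark}

\begin{thebibliography}{1}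

\bibitem{iso}
\emph{The Isomorphism Problem Of},
\texttt{http://homepages.warwick.ac.uk/\textasciitilde{}masibe/dokt.pdf}.

\end{thebibliography}
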